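\title{Every renorming of $c_0$ has an extremal unit ball for the minimal displacement problem}

\begin{abstract}
A $k$-lipschitzian map of a bounded closed convex set $C$ into itself has minimal displacement at most $(1-\frac1k)\,r(C)$, where $r(C)$ is the Chebyshev radius of $C$. A noncompact $C$ is extremal if this bound is sharp for every $k>1$. We prove that the closed unit ball of $c_0$ is extremal for every norm equivalent to the sup norm. More generally, the unit ball of a real Banach space $X$ is extremal whenever $X$ contains an isomorphic copy of $c_0$ and the dual unit ball is weak* sequentially compact. The proof carries one explicit map on $c_0$ into $X$ through a copy of $c_0$ that is almost isometric and complemented with constant almost one.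
\end{abstract}

\section{The minimal displacement problem}\label{sec:intro}

Let $(X,\|\cdot\|)$ be an infinite-dimensional real Banach space with closed unit ball $B_X$, and let $C\subset X$ be nonempty, bounded, closed and convex. The size of $C$ is measured by its \emph{Chebyshev radius} relative to itself,
\[
r(C)=\inf_{y\in C}\ \sup_{x\in C}\|x-y\| ,
\]
the infimum of the radii of balls that are centered in $C$ and contain $C$. A map $T:C\to C$ is \emph{$k$-lipschitzian} if $\|Tx-Ty\|\le k\|x-y\|$ for all $x,y\in C$; the class of these maps is denoted by $L(k)$. The \emph{minimal displacement}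
\[
d(T)=\inf\{\|x-Tx\|:x\in C\}
\]
measures how far $T$ is from having a fixed point, and
\[
\varphi_C(k)=\sup\{d(T):T\in L(k)\},\qquad k\ge1,
\]
is the worst case over the class $L(k)$. For $k<1$ every map in $L(k)$ has a fixed point, by the contraction principle. For $k\ge1$ the same principle, applied to a map shrunk toward a near-center of $C$, gives the following known bound.

\begin{proposition}\label{prop:upper}
If $k\ge1$ and $T\in L(k)$, then $d(T)\le(1-\frac1k)\,r(C)$. Hence $\varphi_C(k)\le(1-\frac1k)\,r(C)$.
\end{proposition}

\begin{proof}
Let $\delta>0$ and $0<s<\frac1k$, and choose $y\in C$ with $\sup_{x\in C}\|x-y\|\le r(C)+\delta$. The map $x\mapsto(1-s)y+sTx$ sends $C$ into $C$ by convexity and has Lipschitz constant at most $sk<1$. Since $C$ is complete, it has a fixed point $x$. Then $x-Tx=(1-s)(y-Tx)$, so $d(T)\le\|x-Tx\|\le(1-s)(r(C)+\delta)$. Let $s\to\frac1k$ and $\delta\to0$.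
\end{proof}

Thus $\varphi_C(1)=0$. If $C$ is compact, then every continuous map $C\to C$ has a fixed point by Schauder's theorem, and $\varphi_C$ vanishes identically. At the opposite end are the sets for which Proposition~\ref{prop:upper} cannot be improved at all. A nonempty, bounded, closed, convex, noncompact set $C$ is \emph{extremal} (with respect to the minimal displacement problem) if
\[
\varphi_C(k)=\Bigl(1-\frac1k\Bigr)r(C)\qquad\text{for every }k>1 .
\]
Noncompactness excludes only a trivial case: for compact $C$ the equality forces $r(C)=0$, so that $C$ is a single point.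

Let $c_0$ be the space of real sequences tending to $0$, with the sup norm $\|\cdot\|_\infty$. Its closed unit ball is known to be extremal; Section~\ref{sec:map} contains a proof. The following question is posed in \cite{Ren}.

\begin{quote}
\emph{Let $\|\cdot\|$ be any norm on $c_0$ equivalent to the sup norm. Must $(c_0,\|\cdot\|)$ contain an extremal subset?}
\end{quote}

There are reasons to doubt it. Extremality is an exact equality between quantities that all change when the norm changes. If $m\|t\|_\infty\le\|t\|\le M\|t\|_\infty$, then transporting the example of Section~\ref{sec:map} by the identity map gives the lower bound $\frac mM-\frac1k$ for the new unit ball instead of $1-\frac1k$ (Example~\ref{ex:convex}). Moreover, that example takes its values in the flat face $\{t_1=1\}$ of the ball of $c_0$, while the unit sphere of an equivalent norm may contain no segment. On the other hand, $\varphi_C(k)$ is a supremum, so no single map has to attain the bound: it is enough to reproduce the geometry of $c_0$ with an error that can be made arbitrarily small. This is always possible, and the answer is yes, with the unit ball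 itself as the extremal set.

\begin{theorem}\label{thm:main}
Let $\|\cdot\|$ be any norm on $c_0$ equivalent to the sup norm and let $B$ be the closed unit ball of $(c_0,\|\cdot\|)$. Then $r(B)=1$ and $\varphi_B(k)=1-\frac1k$ for every $k>1$. So $B$ is extremal.
\end{theorem}

This is a special case of a more general statement. Recall that functionals $x_n^*\in X^*$ converge \emph{weak*} to $x^*\in X^*$ if $x_n^*(x)\to x^*(x)$ for every $x\in X$, and that $B_{X^*}$ is \emph{weak* sequentially compact} if every sequence in $B_{X^*}$ has a weak* convergent subsequence.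

\begin{theorem}\label{thm:general}
Let $X$ be a real Banach space containing a closed subspace isomorphic to $c_0$, and suppose that $B_{X^*}$ is weak* sequentially compact (for instance, $X$ is separable). Then $B_X$ is extremal, with $\varphi_{B_X}(k)=1-\frac1k$ for $k>1$. Consequently:
\begin{enumerate}
\item[(a)] Every Banach space containing an isomorphic copy of $c_0$ contains an extremal subset, namely the unit ball of any closed separable subspace containing that copy.
\item[(b)] For every equivalent norm $\|\cdot\|$ on $c_0$, the unit ball of every infinite-dimensional closed subspace of $(c_0,\|\cdot\|)$ is extremal.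
\item[(c)] For every infinite-dimensional separable space $C(K)$, with $K$ compact Hausdorff, and every equivalent norm on it, the unit ball is extremal.
\end{enumerate}
\end{theorem}

The proof has three steps. Section~\ref{sec:map} gives a $k$-lipschitzian map on $c_0$ that moves every point by at least $1-\frac1k$. Section~\ref{sec:transfer} carries it into $X$ along operators $V:c_0\to X$ and $S:X\to c_0$ with $SV=\mathrm{Id}$; the loss is governed by the norms of $V$ and $S$, which yields a criterion for extremality (Theorem~\ref{thm:criterion}). Sections~\ref{sec:james} and~\ref{sec:complemented} construct $V$ and then $S$ with norms arbitrarily close to $1$. Section~\ref{sec:proofs} assembles the pieces.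

\medskip
\noindent\textbf{Conventions.} Unless another norm is named, $c_0$ carries the sup norm; in particular it does so as the domain of $V$ and as the range of $S$. The unit vectors of $c_0$ are $e_1,e_2,\dots$, the finitely supported sequences form the dense subspace $c_{00}$, and
\[
Q=\{t\in c_0:\ 0\le t_i\le1\text{ for all }i\}.
\]
The space $X$ \emph{contains a copy of $c_0$} if there are a linear map $J:c_0\to X$ and constants $0<m\le M$ with $m\|t\|_\infty\le\|Jt\|\le M\|t\|_\infty$ for all $t$. The copy $J(c_0)$ is separable, and it is closed because it is complete. The property survives equivalent renorming of $X$, with new constants. A bounded linear map on $c_{00}$ with values in a Banach space extends uniquely to $c_0$, and norm estimates of the above form pass to the extension; so it is enough to define $J$ on $c_{00}$.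

All sets $C$ below satisfy $0\in C\subset B_X$. The center $y=0$ shows that $r(C)\le1$, so by Proposition~\ref{prop:upper}
\begin{equation}\label{eq:squeeze}
\varphi_C(k)\le\Bigl(1-\frac1k\Bigr)r(C)\le1-\frac1k .
\end{equation}
If we prove $\varphi_C(k)\ge1-\frac1k$ for every $k>1$, then both inequalities in \eqref{eq:squeeze} are equalities; hence $r(C)=1$, and $C$ is extremal provided it is noncompact.

\section{A map on $c_0$ with maximal displacement}\label{sec:map}

We want a map under which a point of small displacement would need infinitely many large coordinates, which $c_0$ forbids. Insert a $1$ in the first coordinate and shift the remaining coordinates to the right. A point that is moved little must have a first coordinate near $1$, hence a fairly large second coordinate, and so on; but the error accumulates along the way. The Lipschitz constant $k$ lets us cancel it, by restoring every coordinate of size at least $\frac1k$ to the value $1$ before shifting.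

\begin{lemma}\label{lem:F}
For $k>1$ define $F_k:c_0\to Q$ by
\[
F_k(w)=\bigl(1,\ \min(1,k|w_1|),\ \min(1,k|w_2|),\ \dots\bigr).
\]
Then $F_k$ is $k$-lipschitzian and $\|w-F_k(w)\|_\infty\ge1-\frac1k$ for all $w\in c_0$.
\end{lemma}

\begin{proof}
The coordinates of $F_k(w)$ lie in $[0,1]$ and tend to $0$ because $w_i\to0$; so $F_k(w)\in Q$. The real function $s\mapsto\min(1,k|s|)$ is $k$-lipschitzian, so each coordinate of $F_k(w)-F_k(w')$ is at most $k\|w-w'\|_\infty$ in absolute value.

Suppose that $\|w-F_k(w)\|_\infty<1-\frac1k$. Whenever $F_k(w)_i=1$, this gives $w_i>1-(1-\frac1k)=\frac1k$. It applies to $i=1$, so $w_1>\frac1k$. If $w_i>\frac1k$, then $F_k(w)_{i+1}=1$, so $w_{i+1}>\frac1k$. By induction $w_i>\frac1k$ for all $i$, which contradicts $w\in c_0$.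
\end{proof}

The restriction of $F_k$ to $B_{c_0}$ maps the ball into $Q\subset B_{c_0}$, so $\varphi_{B_{c_0}}(k)\ge1-\frac1k$, and \eqref{eq:squeeze} shows that $B_{c_0}$ is extremal. One can watch the two bounds meet: for $0<s<\frac1k$ the point $x$ with $x_i=s(sk)^{i-1}$ satisfies $x=sF_k(x)$, so it is the fixed point in the proof of Proposition~\ref{prop:upper} for $y=0$, and its displacement $(1-s)\|F_k(x)\|_\infty=1-s$ decreases to $1-\frac1k$ as $s\to\frac1k$.

What matters later is that $F_k$ is defined, and the displacement bound holds, on all of $c_0$ and not only on its unit ball, while the values of $F_k$ stay in $Q$.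

\section{Transfer through a complemented copy of $c_0$}\label{sec:transfer}

To turn $F_k$ into a self-map of a set $C\subset X$ we need an operator $S:X\to c_0$ that feeds points of $C$ to $F_k$ and an operator $V:c_0\to X$ that brings the values back. If $SV=\mathrm{Id}$, then applying $S$ to $x-VF_k(Sx)$ gives $Sx-F_k(Sx)$, and Lemma~\ref{lem:F} bounds the displacement from below. (The identity $SV=\mathrm{Id}$ says that $V(c_0)$ is a copy of $c_0$ and that $VS$ is a projection of $X$ onto it.) Since $V$ may have norm above $1$, its values must be scaled down to land in $C$, and the argument of $F_k$ is scaled up by the same factor so that this computation survives.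

\begin{lemma}\label{lem:transfer}
Let $C\subset X$ be nonempty, bounded, closed and convex. Let $V:c_0\to X$ and $S:X\to c_0$ be linear operators and $\alpha,\beta>0$ numbers with $SV=\mathrm{Id}_{c_0}$, $\|V\|\le\alpha$, $\|S\|\le\beta$ and $\alpha^{-1}V(Q)\subset C$. Then $C$ is noncompact, and
\[
\varphi_C(K)\ge\frac1{\alpha\beta}-\frac1K\qquad\text{for every }K>\alpha\beta .
\]
\end{lemma}

\begin{proof}
Note that $\alpha\beta\ge\|SV\|=1$. Put $k=K/(\alpha\beta)>1$ and
\[
Tx=\alpha^{-1}\,VF_k(\alpha Sx),\qquad x\in C .
\]
The point $\alpha Sx$ need not lie in the unit ball of $c_0$, but $F_k$ is defined there and has its value in $Q$. Hence $Tx\in\alpha^{-1}V(Q)\subset C$. For $x,x'\in C$,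
\[
\|Tx-Tx'\|\le\alpha^{-1}\|V\|\cdot k\cdot\alpha\|S\|\,\|x-x'\|\le k\alpha\beta\,\|x-x'\|=K\|x-x'\| ,
\]
so $T\in L(K)$. Let $x\in C$ and $w=\alpha Sx$. Since $SV=\mathrm{Id}$, we have $S(x-Tx)=\alpha^{-1}(w-F_k(w))$, and Lemma~\ref{lem:F} gives
\[
\beta\,\|x-Tx\|\ge\|S(x-Tx)\|_\infty=\alpha^{-1}\|w-F_k(w)\|_\infty\ge\alpha^{-1}\Bigl(1-\frac1k\Bigr).
\]
Therefore $\varphi_C(K)\ge d(T)\ge\frac1{\alpha\beta}\bigl(1-\frac{\alpha\beta}K\bigr)=\frac1{\alpha\beta}-\frac1K$.

Finally, $e_i\in Q$, so $C$ contains the points $\alpha^{-1}Ve_i$. For $i\ne j$ we have $1=\|SV(e_i-e_j)\|_\infty\le\beta\|Ve_i-Ve_j\|$, so these points are at mutual distance at least $1/(\alpha\beta)$, and $C$ is not compact.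
\end{proof}

The bound approaches $1-\frac1K$ as $\alpha\beta$ approaches $1$. This gives the criterion.

\begin{theorem}\label{thm:criterion}
Let $X$ be a Banach space and $C$ a closed convex set with $0\in C\subset B_X$. Suppose that for every $\eta>0$ there are bounded linear operators $V:c_0\to X$ and $S:X\to c_0$ with
\begin{equation}\label{eq:VS}
SV=\mathrm{Id}_{c_0},\qquad\|V\|\le1+\eta,\qquad\|S\|\le1+\eta,\qquad(1+\eta)^{-1}V(Q)\subset C .
\end{equation}
Then $C$ is extremal and $r(C)=1$.
\end{theorem}

\begin{proof}
Fix $K>1$. For every $\eta>0$ with $(1+\eta)^2<K$, Lemma~\ref{lem:transfer} with $\alpha=\beta=1+\eta$ shows that $C$ is noncompact and that $\varphi_C(K)\ge(1+\eta)^{-2}-\frac1K$. Letting $\eta\to0$ gives $\varphi_C(K)\ge1-\frac1K$. The hypothesis $0\in C\subset B_X$ gives \eqref{eq:squeeze}, so $r(C)=1$ and $\varphi_C(K)=(1-\frac1K)\,r(C)$.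
\end{proof}

The criterion covers sets other than balls: with $X=c_0$ and $V=S=\mathrm{Id}$ it shows that $Q$ is extremal and $r(Q)=1$. For $C=B_X$ the last condition in \eqref{eq:VS} is automatic, because $Q\subset B_{c_0}$ and $\|V\|\le1+\eta$. So for unit balls the whole task is to find $V$ and $S$ with $SV=\mathrm{Id}$ and norms close to $1$. Here is the simplest renorming for which the identity map fails to do this and a better choice succeeds.

\begin{example}\label{ex:convex}
Let $X=(c_0,\|\cdot\|)$ with $m\|t\|_\infty\le\|t\|\le M\|t\|_\infty$. For $V=S=\mathrm{Id}$ Lemma~\ref{lem:transfer} applies with $\alpha=M$, $\beta=\frac1m$ and gives $\varphi_{B_X}(K)\ge\frac mM-\frac1K$ for $K>\frac Mm$. Take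
\[
\|x\|=\|x\|_\infty+\Bigl(\sum_{i\ge1}2^{-i}x_i^2\Bigr)^{1/2}.
\]
The unit sphere of this norm contains no segment: if $\|x+y\|=\|x\|+\|y\|$, then equality holds in the triangle inequality for the second summand, which is an inner product norm, so one of $x,y$ is a nonnegative multiple of the other. The best constants are $m=1$ and $M=2$, as $\|e_n\|\to1$ and $\|e_1+\dots+e_n\|\to2$, so the identity gives only $\frac12-\frac1K$. Now let $V$ shift a sequence $N$ places to the right, inserting zeros, and let $S$ delete the first $N$ coordinates. Then $SV=\mathrm{Id}$, $\|Sx\|_\infty\le\|x\|_\infty\le\|x\|$, and $\|Vt\|\le(1+2^{-N/2})\|t\|_\infty$ because $\sum_{i>N}2^{-i}=2^{-N}$. As $N$ is arbitrary, Theorem~\ref{thm:criterion} shows that $B_X$ is extremal.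
\end{example}

In this example the distortion sits in the first coordinates, and moving far out removes it. For a general norm two new difficulties appear, one for $V$ and one for $S$.

\section{Almost isometric copies of $c_0$}\label{sec:james}

The first difficulty is that the distortion may persist on every tail, so that unit vectors are the wrong building blocks.

\begin{example}\label{ex:two}
Let $\|x\|=\sup_{i\ne j}(|x_i|+|x_j|)$ on $c_0$; then $\|x\|_\infty\le\|x\|\le2\|x\|_\infty$. Suppose that $SV=\mathrm{Id}$ and $Ve_i=\gamma_ie_{n_i}$ with distinct $n_i$. Then $1=\|SVe_i\|_\infty\le\|S\|\,|\gamma_i|$ and $\|V\|\ge\|V(e_1+e_2)\|=|\gamma_1|+|\gamma_2|$, so $\|V\|\,\|S\|\ge2$. Blocks do better. With $u_i=\frac12(e_{2i-1}+e_{2i})$ the map $Vt=\sum t_iu_i$ satisfies $\|Vt\|=\|t\|_\infty$, the map $Sx=(x_{2i-1}+x_{2i})_{i\ge1}$ has norm at most $1$, and $SV=\mathrm{Id}$.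
\end{example}

The blocks $e_{2i-1}+e_{2i}$ are distinguished by having the largest new norm, namely $2$, among vectors of sup norm at most $1$. A combination of disjoint blocks with coefficients in $[-1,1]$ again has sup norm at most $1$, so it cannot be longer than the blocks are. James' distortion argument makes the same choice for an arbitrary norm. The largest norm available on the tail $[n,\infty)$ depends on $n$, but it is monotone in $n$ and so stabilizes far out.

\begin{lemma}\label{lem:james}
Let $X$ contain a copy of $c_0$ and let $0<\varepsilon<\frac13$. Then there are $u_1,u_2,\ldots\in X$ such that for all $t\in c_{00}$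
\begin{equation}\label{eq:james}
(1-3\varepsilon)\|t\|_\infty\le\Bigl\|\sum_it_iu_i\Bigr\|\le(1+\varepsilon)\|t\|_\infty .
\end{equation}
\end{lemma}

\begin{proof}
Let $J:c_0\to X$ be linear with $m\|t\|_\infty\le\|Jt\|\le M\|t\|_\infty$, $m>0$, and put
\[
\lambda_n=\sup\{\|Jb\|:\ b\in c_{00},\ \operatorname{supp}b\subset[n,\infty),\ \|b\|_\infty\le1\}.
\]
The sequence $(\lambda_n)$ is nonincreasing, and $m\le\|Je_n\|\le\lambda_n\le M$. So it converges to some $\lambda\ge m>0$, and $\lambda_n\ge\lambda$ for all $n$. Choose $N$ with $\lambda_N\le(1+\varepsilon)\lambda$.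

For every $n$ we have $\lambda_n>(1-\varepsilon)\lambda$, so there is $b\in c_{00}$ supported in $[n,\infty)$ with $\|b\|_\infty\le1$ and $\|Jb\|\ge(1-\varepsilon)\lambda$. Let $b_1$ be such a vector for $n=N$ and, inductively, let $b_{i+1}$ be such a vector for $n=1+\max\operatorname{supp}b_i$. The supports of the $b_i$ are pairwise disjoint subsets of $[N,\infty)$. Put $u_i=\lambda^{-1}Jb_i$, so that $\|u_i\|\ge1-\varepsilon$. By homogeneity it suffices to prove \eqref{eq:james} for $\|t\|_\infty=1$.

\emph{Upper estimate.} The vector $\sum t_ib_i\in c_{00}$ is supported in $[N,\infty)$ and has sup norm at most $1$, by disjointness of the supports. Hence $\|\sum t_iu_i\|\le\lambda_N/\lambda\le1+\varepsilon$.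

\emph{Lower estimate.} The upper estimate does not see the signs of the coefficients, and this yields the lower one. Let $|t_p|=1$ and $z=\sum t_iu_i$. The vector $z'=2t_pu_p-z$ has coefficient $t_p$ at $u_p$ and $-t_i$ at $u_i$ for $i\ne p$, so $\|z'\|\le1+\varepsilon$. Since $z+z'=2t_pu_p$,
\[
\|z\|\ge2\|u_p\|-\|z'\|\ge2(1-\varepsilon)-(1+\varepsilon)=1-3\varepsilon .\qedhere
\]
\end{proof}

\section{A left inverse of norm close to one}\label{sec:complemented}

An operator $S:X\to c_0$ is given by its coordinates: $Sx=(f_i(x))_{i\ge1}$ with $f_i\in X^*$. Conversely, a bounded sequence $(f_i)$ in $X^*$ defines in this way an operator into $c_0$ exactly when $f_i\to0$ weak*, and then $\|S\|\le\sup_i\|f_i\|$. Given $(u_i)$ from Lemma~\ref{lem:james}, the Hahn--Banach theorem extends the coefficient functionals from $\operatorname{span}\{u_i\}$ to all of $X$ without increasing their norms. The second difficulty is that the extensions need not tend to $0$ weak* on $X$.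

\begin{example}\label{ex:c}
Let $X=c$, the space of convergent sequences with the sup norm. It is a renorming of $c_0$: the map $y\mapsto(y_1+y_{n+1})_{n\ge1}$ is a linear bijection of $c_0$ onto $c$, and $\frac12\|y\|_\infty\le\sup_n|y_1+y_{n+1}|\le2\|y\|_\infty$, the left inequality because $|y_1|=\lim_n|y_1+y_{n+1}|$. The vectors $u_n=e_n$ span $c_0$ isometrically. The functionals $x_n^*(x)=x_n$ have norm $1$ and are biorthogonal to them, but they converge weak* to $x\mapsto\lim x$, which is not $0$.

No other choice of functionals helps, even after passing to a subsequence. Let $Ve_i=e_{n_i}$ with distinct $n_i$, let $S:c\to c_0$ satisfy $SV=\mathrm{Id}$, and let $\mathbf 1=(1,1,\dots)$. The vector $\mathbf 1-2e_{n_i}$ has norm $1$, and the $i$th coordinate of its image is $(S\mathbf 1)_i-2\to-2$. So $\|S\|\ge2$.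

The remedy is to change the copy of $c_0$. The half-differences $f_i=\frac12(x^*_{2i-1}-x^*_{2i})$ have norm at most $1$ and tend to $0$ weak*, since the limit cancels. They take only the value $\frac12$ at $e_{2i-1}$, but the value $1$ at $v_i=e_{2i-1}-e_{2i}$. Thus
\[
Vt=(t_1,-t_1,t_2,-t_2,\dots),\qquad Sx=\bigl(\tfrac12(x_{2i-1}-x_{2i})\bigr)_{i\ge1}
\]
satisfy $SV=\mathrm{Id}$, $\|V\|\le1$, $\|S\|\le1$, and $B_c$ is extremal by Theorem~\ref{thm:criterion}.
\end{example}

All that was used is that the functionals converge weak* to something. In general this is arranged by passing to a subsequence, and this is the one place where weak* sequential compactness enters.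

\begin{lemma}\label{lem:complemented}
Let $X$ contain a copy of $c_0$ and let $B_{X^*}$ be weak* sequentially compact. Then for every $\eta>0$ there are bounded linear operators $V:c_0\to X$ and $S:X\to c_0$ with $SV=\mathrm{Id}_{c_0}$, $\|V\|\le1+\eta$ and $\|S\|\le1+\eta$.
\end{lemma}

\begin{proof}
Choose $0<\varepsilon<\frac13$ with $\varepsilon\le\eta$ and $(1-3\varepsilon)^{-1}\le1+\eta$, and take $(u_n)$ from Lemma~\ref{lem:james}. By the lower estimate in \eqref{eq:james} the $u_n$ are linearly independent, and $|t_n|\le(1-3\varepsilon)^{-1}\|\sum t_iu_i\|$. So the functional $\sum t_iu_i\mapsto t_n$ on $\operatorname{span}\{u_i\}$ is well defined and has norm at most $1+\eta$. Extend it by the Hahn--Banach theorem to $x_n^*\in X^*$ with $\|x_n^*\|\le1+\eta$. Then $x_n^*(u_n)=1$ and $x_n^*(u_j)=0$ for $j\ne n$.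

The hypothesis, applied to $(1+\eta)^{-1}x_n^*\in B_{X^*}$, gives $n_1<n_2<\cdots$ and $x^*\in X^*$ with $x^*_{n_i}\to x^*$ weak*. Put
\[
f_i=\tfrac12\bigl(x^*_{n_{2i-1}}-x^*_{n_{2i}}\bigr),\qquad v_i=u_{n_{2i-1}}-u_{n_{2i}} .
\]
Then $\|f_i\|\le1+\eta$, and $f_i(x)\to\frac12(x^*(x)-x^*(x))=0$ for every $x\in X$. Hence $Sx=(f_i(x))_{i\ge1}$ defines an operator $S:X\to c_0$ with $\|S\|\le1+\eta$. Further, $f_i(v_i)=\frac12(1+1)=1$, and $f_i(v_j)=0$ for $j\ne i$ because the pairs $\{n_{2i-1},n_{2i}\}$ and $\{n_{2j-1},n_{2j}\}$ are disjoint.

For $t\in c_{00}$ put $Vt=\sum t_iv_i$. This is a combination of distinct vectors $u_n$ with coefficients $\pm t_i$, so the upper estimate in \eqref{eq:james} gives $\|Vt\|\le(1+\varepsilon)\|t\|_\infty\le(1+\eta)\|t\|_\infty$. Thus $V$ extends to $c_0$ with $\|V\|\le1+\eta$. The $i$th coordinate of $SVt$ is $\sum_jt_jf_i(v_j)=t_i$ for $t\in c_{00}$, so $SV=\mathrm{Id}$ on $c_{00}$ and, by continuity, on $c_0$.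
\end{proof}

To our recollection, complemented almost isometric copies of $c_0$ of this kind were studied by Dowling, Randrianantoanina and Turett \cite{DRT}. The proof above is self-contained and does not rely on that paper.

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $C=B_X$ and $\eta>0$. Lemma~\ref{lem:complemented} supplies $V$ and $S$ with the first three properties in \eqref{eq:VS}, and the fourth is automatic for the unit ball, as noted after Theorem~\ref{thm:criterion}. That theorem shows that $B_X$ is extremal with $r(B_X)=1$, that is, $\varphi_{B_X}(k)=1-\frac1k$ for $k>1$.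

Let $X$ be separable, with a dense sequence $(x_j)$, and let $(y_n^*)$ be a sequence in $B_{X^*}$. A diagonal argument gives a subsequence that converges at every $x_j$. Since $\|y_n^*\|\le1$, its values form a Cauchy sequence at every $x\in X$, and the pointwise limit is a linear functional of norm at most $1$. So $B_{X^*}$ is weak* sequentially compact. In particular, the unit ball of every separable Banach space that contains a copy of $c_0$ is extremal, and (a)--(c) reduce to this case.

(a) Let $Y$ be a closed separable subspace of the given space that contains the copy of $c_0$; the copy itself is such a subspace. Then $B_Y$ is extremal in $Y$. The definitions of $r(C)$, $L(k)$, $d(T)$ and compactness involve only the convex set $C$ and the distances between its points, and $B_Y$ is closed in the larger space. So $B_Y$ is an extremal subset of it.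

(b) Let $Y$ be an infinite-dimensional closed subspace of $(c_0,\|\cdot\|)$. It is separable, and it is closed for the sup norm as well. It remains to see that $Y$ contains a copy of $c_0$, and for this we may use the sup norm. This fact is due to Bessaga and Pe{\l}czy\'nski, see \cite[Prop.~2.a.2]{LT}; here is the argument. For each $n$ the vectors of $Y$ whose first $n$ coordinates vanish form a subspace of codimension at most $n$ in $Y$, which is therefore nonzero. Choose inductively $0=n_0<n_1<\cdots$ and $y_i\in Y$ with $\|y_i\|_\infty=1$, $y_i(j)=0$ for $j\le n_{i-1}$ and $|y_i(j)|\le2^{-i-1}$ for $j>n_i$, where $y_i(j)$ is the $j$th coordinate of $y_i$. Let $t\in c_{00}$ with $\|t\|_\infty=1$ and let $n_{p-1}<j\le n_p$. In $\sum_it_iy_i(j)$ the terms with $i>p$ vanish, and those with $i<p$ sum to at most $\sum_i2^{-i-1}=\frac12$ in absolute value. So $\sum_it_iy_i(j)$ differs from $t_py_p(j)$ by at most $\frac12$. This gives $\|\sum t_iy_i\|_\infty\le\frac32$. For $p$ with $|t_p|=1$ and $j$ with $|y_p(j)|=1$, which forces $n_{p-1}<j\le n_p$, it gives $\|\sum t_iy_i\|_\infty\ge\frac12$. Since $Y$ is complete, $t\mapsto\sum t_iy_i$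 extends to an embedding of $c_0$ into $Y$.

(c) It suffices to find a copy of $c_0$ in $C(K)$ with the sup norm. Since $C(K)$ is infinite-dimensional, $K$ is infinite; being compact, it has a point $p$ that is not isolated. We choose pairwise disjoint nonempty open sets $U_1,U_2,\dots$ whose closures do not contain $p$. Given $U_1,\dots,U_{n-1}$, the complement $G$ of the union of their closures is an open neighborhood of $p$, so it contains a point $q_n\ne p$. Take disjoint open sets $U\ni q_n$ and $W\ni p$ and put $U_n=U\cap G$; its closure misses $W$. By Urysohn's lemma there are continuous $g_n:K\to[0,1]$ with $g_n(q_n)=1$ and $g_n=0$ off $U_n$. At each point of $K$ at most one $g_n$ is nonzero, so $\|\sum t_ng_n\|_\infty=\|t\|_\infty$ for $t\in c_{00}$.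
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $(c_0,\|\cdot\|)$ is separable and contains a copy of $c_0$, with $J=\mathrm{Id}$. Theorem~\ref{thm:general} and its proof give $\varphi_B(k)=1-\frac1k$ for $k>1$, $r(B)=1$ and the extremality of $B$.
\end{proof}

\begin{remark}
Extremality is invariant under translation and scaling. If $h(x)=z+\rho x$ with $\rho>0$, then $T\mapsto hTh^{-1}$ is a bijection between the $k$-lipschitzian self-maps of $C$ and those of $h(C)$, and both $d$ and $r$ are multiplied by $\rho$. So in Theorems~\ref{thm:main} and~\ref{thm:general} every closed ball of positive radius is extremal, and extremal sets exist inside every ball.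
\end{remark}

\begin{remark}
Weak* sequential compactness is used only to conclude that the ball of the whole space $X$ is extremal; by (a), the existence of an extremal subset does not need it. Without it the construction in Lemma~\ref{lem:complemented} can break down. In $X=\ell_\infty$, with $u_n=e_n$ and $x_n^*(x)=x_n$, take any $n_1<n_2<\cdots$ and any bounded $x$ with $x_{n_i}=(-1)^i$; then $f_i(x)=-1$ for all $i$, so $Sx\notin c_0$. We make no claim about $B_X$ for spaces $X$ that contain a copy of $c_0$ and fail the hypothesis.
\end{remark}

\begin{thebibliography}{9}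

\bibitem{DRT} Dowling, Randrianantoanina and Turett, \emph{Remarks on James's distortion theorems II}.

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Ren} \emph{Renormings of $c_0$ and the minimal displacement problem},\\
\texttt{https://ns2.journals.umcs.pl/a/article/download/377/376}.

\end{thebibliography}
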